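# Restricting Gorenstein projective modules to subgroups: a counterexample over $F\times F$

## 1. A periodic complex over the cyclic group of order four

Let $G=C_4=\langle t\rangle$, let $N=1+t+t^2+t^3\in\mathbb ZG$, and let $\epsilon\colon\mathbb ZG\to\mathbb Z$ be the augmentation. Consider the doubly infinite complex
$$\mathcal F:\quad\cdots\to\mathbb ZG\xrightarrow{\;t-1\;}\mathbb ZG\xrightarrow{\;N\;}\mathbb ZG\xrightarrow{\;t-1\;}\mathbb ZG\to\cdots$$
with $F_n=\mathbb ZG$ for all $n\in\mathbb Z$, the map $\vartheta_n\colon F_n\to F_{n-1}$ being multiplication by $N$ for $n$ even and by $t-1$ for $n$ odd.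

It is exact. An element killed by $t-1$ has constant coefficients, so $\ker(t-1)=\mathbb Z N$; and $Nx=\epsilon(x)N$, so $\operatorname{im}N=\mathbb ZN$. The same formula shows $\ker N=\ker\epsilon$, and $\ker\epsilon$ is spanned by the elements $t^i-1$, all multiples of $t-1$, so it equals $\operatorname{im}(t-1)$. The image of $\vartheta_0$ is $\mathbb ZN\cong\mathbb Z$, the trivial module.

Now dualize. A homomorphism $f\colon\mathbb ZG\to\mathbb ZG$ is determined by $f(1)$, and $f\circ(\text{multiplication by }c)$ sends $1$ to $c f(1)$. So $\mathrm{Hom}_{\mathbb ZG}(\mathcal F,\mathbb ZG)$ is again the complex with maps $t-1$ and $N$, run in the other direction, and it is exact. So the trivial module $\mathbb Z$ sits inside an exact complex of projectives whose $\mathbb ZG$-dual is exact too.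

Restrict all this to $H=\{1,u\}$ with $u=t^2$. The restricted complex is still an exact complex of free modules, since $\mathbb ZG$ is free over $\mathbb ZH$ on $1,t$. Is its $\mathbb ZH$-dual exact? A map $f\in\mathrm{Hom}_{\mathbb ZH}(\mathbb ZG,\mathbb ZH)$ is a pair $(a,b)=(f(1),f(t))\in(\mathbb ZH)^2$. Composing $f$ with $t-1$ and with $N$ gives
$$D(a,b)=(b-a,\;ua-b),\qquad N'(a,b)=\big((1+u)(a+b),\,(1+u)(a+b)\big).$$
If $D(a,b)=0$, then $b=a$ and $ua=a$, so $a\in\mathbb Z(1+u)$; hence $\ker D=\mathbb Z(1+u,1+u)$, which is $\operatorname{im}N'$. And $N'(c,d)=0$ means that $c+d$ has augmentation $0$, say $c+d=m(u-1)$ with $m\in\mathbb Z$; then $(c,d)=D(m,m+c)$. So the $\mathbb ZH$-dual is exact.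

Compare the infinite cyclic group $C=\langle t\rangle$. The trivial module has the resolution $0\to\mathbb ZC\xrightarrow{t-1}\mathbb ZC\to\mathbb Z\to0$. Dualizing gives multiplication by $t-1$ on $\mathbb ZC$, whose cokernel is $\mathbb Z$, so $\mathrm{Ext}^1_{\mathbb ZC}(\mathbb Z,\mathbb ZC)\cong\mathbb Z\neq0$. We shall see in a moment that this forbids any complex like $\mathcal F$ for the $\mathbb ZC$-module $\mathbb Z$.

For $C_4$ and its subgroup of order two the property "my module sits in an exact complex of projectives with exact dual" survived restriction. Does it always?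

## 2. Totally acyclic complexes and the restriction problem

Throughout, $k$ is a nonzero commutative ring. The question we care about is the case $k=\mathbb Z$, and you lose nothing by reading $k=\mathbb Z$ everywhere. Modules are left modules unless stated otherwise, and $\otimes=\otimes_{\mathbb Z}$. For groups $H,K$ we have $kH\otimes\mathbb ZK=k[H\times K]$. We write $V^{(X)}$ for the direct sum of copies of $V$ indexed by a set $X$.

**Definition.** A complex $\mathcal F=\{(F_i,\vartheta_i\colon F_i\to F_{i-1})\mid i\in\mathbb Z\}$ of projective $R$-modules is *acyclic* if it is exact, and *totally acyclic* if moreover $\mathrm{Hom}_R(\mathcal F,Q)$ is exact for every projective $R$-module $Q$. Put $M_n=\operatorname{im}(\vartheta_n\colon F_n\to F_{n-1})$; these are the *syzygies* of $\mathcal F$. A module $M$ is *Gorenstein projective* if $M\cong M_0$ for some totally acyclic $\mathcal F$.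

By shifting, all syzygies $M_n$ of a totally acyclic complex are Gorenstein projective. In Section 1, $\mathbb Z$ is Gorenstein projective over $\mathbb ZC_4$: for $Q=\mathbb ZG^{(X)}$ the complex $\mathrm{Hom}_{\mathbb ZG}(\mathcal F,Q)$ is a direct sum of copies of the exact complex computed there, and a general $Q$ is a summand of such a module. A projective module $P$ is always Gorenstein projective, by the complex $0\to P\xrightarrow{1}P\to0$.

In $\mathrm{Hom}_R(\mathcal F,Q)$ the term $\mathrm{Hom}_R(F_n,Q)$ sits in degree $n$, with differential $\varphi\mapsto\varphi\circ\vartheta$. If $\mathcal F$ is an acyclic complex of projectives, then $\cdots\to F_{n+1}\to F_n\to M_n\to0$ is a projective resolution of $M_n$, so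
$$\mathrm{Ext}^i_R(M_n,Q)=H^{n+i}(\mathrm{Hom}_R(\mathcal F,Q))\qquad(i\ge1).\tag{1}$$
In particular, a Gorenstein projective module $M$ satisfies $\mathrm{Ext}^i_R(M,Q)=0$ for all $i\geq1$ and all projective $Q$. That is our test, and it shows that $\mathbb Z$ is not Gorenstein projective over $\mathbb ZC$ for $C$ infinite cyclic.

For $H\le G$ write $M|_H$ for the restriction of a $kG$-module. Here is the question, from the paper "A Note On Complete Resolutions": *for every group $G$, every subgroup $H\leq G$ and every Gorenstein projective $\mathbb ZG$-module $M$, is the $\mathbb ZH$-module $M|_H$ Gorenstein projective?* In short: is Gorenstein projectivity subgroup-closed? The answer is no.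

We recall the facts about contractions that will be used all the time. A complex $C$ of $R$-modules is *contractible* over $R$ if there are $R$-maps $s$ of degree opposite to the differential $d$ with $ds+sd=1$. Then $C$ is exact, and any additive functor carries $C$ to a contractible complex. If $d_n\colon C_n\to C_{n-1}$, then on $\operatorname{im}d_n$ we have $d_ns=1$, so $\operatorname{im}d_n$ is a direct summand of $C_n$. Hence *syzygies of a contractible complex of projectives are projective*.

**Lemma 2.1.** An acyclic complex $C$ of free abelian groups is contractible over $\mathbb Z$.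

*Proof.* The cycle group $Z_n\subseteq C_n$ is a subgroup of a free abelian group, so it is free. Therefore $0\to Z_n\to C_n\to Z_{n-1}\to0$ splits, by some $\sigma_n\colon Z_{n-1}\to C_n$ with $d\sigma_n=1$. On $C_n=Z_n\oplus\sigma_n(Z_{n-1})$ let $s$ be $\sigma_{n+1}$ on $Z_n$ and $0$ on $\sigma_n(Z_{n-1})$. For $z\in Z_n$ we get $dsz+sdz=z+0$. For $x=\sigma_n(z')$ we get $dsx+sdx=0+s(z')=\sigma_n(z')=x$. $\blacksquare$

Projective modules over an integral group ring, left or right, are free abelian, being subgroups of free abelian groups. So Lemma 2.1 applies to every acyclic complex of projective $\mathbb ZK$-modules.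

## 3. Coinduction, and why small subgroups never fail

Let $\mathcal F$ be totally acyclic over $kG$ and restrict it to $H$. Since $kG$ is free over $kH$, the complex $\mathcal F|_H$ is an acyclic complex of projective $kH$-modules. All that is in doubt is whether $\mathrm{Hom}_{kH}(\mathcal F,Q)$ is exact for projective $kH$-modules $Q$. The sensible first move is to bring the coefficients up to $G$. With $\mathrm{Coind}_H^GQ=\mathrm{Hom}_{kH}(kG,Q)$,
$$\mathrm{Hom}_{kH}(\mathcal F|_H,Q)\cong\mathrm{Hom}_{kG}(\mathcal F,\mathrm{Coind}_H^GQ).\tag{2}$$
If $[G:H]<\infty$, then $\mathrm{Coind}_H^GQ\cong\mathrm{Ind}_H^GQ=kG\otimes_{kH}Q$ is projective, and the right side of (2) is exact. So *restriction to a subgroup of finite index preserves Gorenstein projectivity*, which explains the computation for $C_4$.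

If the index is infinite, this argument stops exactly at the word "projective". Take $G=C$ infinite cyclic and $H=1$: then $\mathrm{Coind}_1^C\mathbb Z$ is the module of all functions $C\to\mathbb Z$. It contains the nonzero constants, which $C$ fixes. But a free $\mathbb ZC$-module has no nonzero fixed element, because a fixed element has constant coefficients on the infinite group $C$ in each coordinate while its support is finite. So this coinduced module embeds in no free module, and total acyclicity over $G$ says nothing about the right side of (2).

The argument has failed but not yet the statement. For $H=1$ and $k=\mathbb Z$, the module $M|_H$ is a subgroup of a free abelian group, hence free. More generally, nothing goes wrong when *every* acyclic complex of projective $kH$-modules is totally acyclic, since then $\mathcal F|_H$ is totally acyclic for free. Here are two instances.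

First, let $H$ be finite and $k=\mathbb Z$, and let $X_\bullet$ be an acyclic complex of projective $\mathbb ZH$-modules. For $Q=\mathbb ZH^{(X)}\cong\mathrm{Coind}_1^H\mathbb Z^{(X)}$ we get $\mathrm{Hom}_{\mathbb ZH}(X_\bullet,Q)\cong\mathrm{Hom}_{\mathbb Z}(X_\bullet,\mathbb Z^{(X)})$, which is exact because $X_\bullet$ is contractible over $\mathbb Z$ by Lemma 2.1.

Second, suppose every $kH$-module has projective dimension at most $d$. In an acyclic complex of projectives, each syzygy is a $d$-th syzygy of another one further to the right, so it is projective. Then all the short exact sequences split, the complex is contractible, and it is totally acyclic.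

So a counterexample requires two things: a group $H$ with an acyclic complex of projectives that is *not* totally acyclic, and then a larger group over which this defect is repaired in a way that $H$ does not notice.

## 4. Dualizing a resolution: acyclic but not totally acyclic

How might one manufacture an acyclic complex of projectives with a non-exact dual? Take a complex with known nonzero homology, namely a projective resolution $P$ of $\mathbb Z$, and dualize it. The dual of the dual is $P$ again if the modules are finitely generated, and $P$ is not exact. For this to work the dual itself must be exact, and its cohomology is $H^*(H,\mathbb ZH)=\mathrm{Ext}^*_{\mathbb ZH}(\mathbb Z,\mathbb ZH)$.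

**Definition.** A group $K$ is *of type $FP_\infty$* if $\mathbb Z$ has a resolution by finitely generated projective $\mathbb ZK$-modules. It satisfies **condition (∗)** if it is of type $FP_\infty$ and $H^n(K,\mathbb ZK)=0$ for all $n\ge0$.

The groups one meets first do not satisfy (∗). A finite group has $H^0(K,\mathbb ZK)=(\mathbb ZK)^K\ne0$. The infinite cyclic group is of type $FP_\infty$, but $H^1(C,\mathbb ZC)=\mathbb Z$ by Section 1. More generally, (∗) excludes a *finite* resolution $B$ of $\mathbb Z$ by finitely generated projectives. Indeed, if $B$ were finite and its dual $B^*=\mathrm{Hom}_{\mathbb ZK}(B,\mathbb ZK)$ exact, then $B^*$ would be a bounded exact complex of projectives, hence contractible over $\mathbb ZK$. Dualizing back, $B$ would be contractible, contradicting $H_0(B)=\mathbb Z$.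

Recall that Thompson's group $F$ is the group of piecewise linear orientation-preserving homeomorphisms of $[0,1]$ with finitely many breakpoints, all at dyadic rationals, and with all slopes integral powers of $2$. A typical element is $x\mapsto x/2$ on $[0,\frac12]$, $x\mapsto x-\frac14$ on $[\frac12,\frac34]$, $x\mapsto2x-1$ on $[\frac34,1]$.

**Input** (K. S. Brown, R. Geoghegan, *An infinite-dimensional torsion-free $FP_\infty$ group*, Invent. Math. 77 (1984), 367–381). Thompson's group $F$ is of type $FP_\infty$ and $H^n(F,\mathbb ZF)=0$ for all $n$. So $F$ satisfies (∗).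

This is the only external input to the counterexample. Now let $H$ satisfy (∗), and let $P\to\mathbb Z$ be a resolution by finitely generated projective $\mathbb ZH$-modules. The group $P_n^*=\mathrm{Hom}_{\mathbb ZH}(P_n,\mathbb ZH)$ is a finitely generated projective right $\mathbb ZH$-module via $(fh)(p)=f(p)h$. We make it a left module by $h\cdot f=fh^{-1}$, and define
$$A:\quad0\to A_0\to A_{-1}\to A_{-2}\to\cdots,\qquad A_{-n}=k\otimes P_n^*\ (n\ge0),\qquad A_i=0\ (i>0).$$

**Lemma 4.1.** $A$ is an acyclic complex of finitely generated projective $kH$-modules, and as complexes of abelian groups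
$$\mathrm{Hom}_{kH}(A,kH)\cong k\otimes P,\quad\text{with }k\otimes P_n\text{ in degree }-n.\tag{3}$$
Its cohomology is $k$ in degree $0$ and $0$ in all other degrees.

*Proof.* **Step 1: acyclicity.** The complex $P^*$ consists of free abelian groups and has cohomology $H^*(H,\mathbb ZH)=0$. By Lemma 2.1 it is contractible over $\mathbb Z$, so $A=k\otimes P^*$ is contractible as a complex of abelian groups, hence exact. Each $A_{-n}$ is a finitely generated projective $kH$-module, because $P_n^*$ is a summand of some $\mathbb ZH^m$.

**Step 2: the double dual.** This step proves (3). Let $x\mapsto\bar x$ be the anti-automorphism of $kH$ with $\bar h=h^{-1}$. For a finitely generated projective $\mathbb ZH$-module $V$ define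
$$\Phi_V\colon k\otimes V\to\mathrm{Hom}_{kH}(k\otimes V^*,kH),\qquad\Phi_V(c\otimes v)(c'\otimes f)=cc'\,\overline{f(v)}.$$
The map $\Phi_V(c\otimes v)$ is $kH$-linear, since $h\cdot f=fh^{-1}$ and $\overline{f(v)h^{-1}}=h\,\overline{f(v)}$. For $\alpha\colon V\to V'$ and $f'\in V'^*$ we have
$$\Phi_{V'}(c\otimes\alpha v)(c'\otimes f')=cc'\,\overline{f'(\alpha v)}=\Phi_V(c\otimes v)(c'\otimes f'\alpha),$$
so $\Phi$ is natural. For $V=\mathbb ZH$, the module $k\otimes V^*$ is free over $kH$ on the element $1\otimes\mathrm{id}$, and evaluating $\Phi_V(c\otimes v)$ there gives $c\bar v$; since $c\otimes v\mapsto c\bar v$ is a bijection $k\otimes\mathbb ZH\to kH$, $\Phi_{\mathbb ZH}$ is an isomorphism. Both sides are additive in $V$, so $\Phi_V$ is an isomorphism for all finitely generated projective $V$. Put $V=P_n$; naturality gives (3).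

**Step 3: the cohomology.** The augmented complex $\cdots\to P_1\to P_0\to\mathbb Z\to0$ is an acyclic complex of free abelian groups, hence contractible over $\mathbb Z$. So it stays exact after $k\otimes-$, and the homology of $k\otimes P$ is $k$, in degree $0$ only. $\blacksquare$

So $A$ is acyclic and not totally acyclic. It helps to see the offending syzygy. Let $k=\mathbb Z$ and suppose that $P$ starts with $P_0=\mathbb ZH$ and $P_1=\mathbb ZH^d\to P_0$, $e_i\mapsto h_i-1$, for generators $h_1,\dots,h_d$ of $H$. The dual sends $q\in\mathbb ZH$ to $((h_i-1)q)_i$; applying $q\mapsto\bar q$ to pass to left modules, $A_0\to A_{-1}$ becomes right multiplication by the row $(h_1^{-1}-1,\dots,h_d^{-1}-1)$. Hence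
$$C_{-1}=\operatorname{im}(A_{-1}\to A_{-2})\cong\mathbb ZH^d/\mathbb ZH\cdot(h_1^{-1}-1,\dots,h_d^{-1}-1).$$
From $0\to\mathbb ZH\to\mathbb ZH^d\to C_{-1}\to0$, the group $\mathrm{Ext}^1_{\mathbb ZH}(C_{-1},\mathbb ZH)$ is the cokernel of $(y_i)\mapsto\sum_i(h_i^{-1}-1)y_i$, which is $\mathbb ZH$ modulo its augmentation ideal, that is, $\mathbb Z$. For $H$ infinite cyclic and $d=1$ the same formula gives back $\mathbb ZC/\mathbb ZC(t^{-1}-1)=\mathbb Z$, the module of Section 1. The role of (∗) is to embed $C_{-1}$ in a complex of projectives that continues exactly to the right forever.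

## 5. Tensoring with a resolution over a second group

We have a bad complex $A$ over $kH$ and want a good one over $kG$ for some $G\ge H$, whose restriction to $H$ is still essentially $A$. Inducing does not help. By adjunction $\mathrm{Hom}_{kG}(kG\otimes_{kH}A,kG^{(X)})=\mathrm{Hom}_{kH}(A,kG^{(X)}|_H)$, and $kH^{(X)}$ is a summand of $kG^{(X)}|_H$, so a defect of $A$ is a defect of the induced complex.

Take instead $G=H\times K$, and let $\varepsilon\colon B\to\mathbb Z$ be a resolution by finitely generated projective $\mathbb ZK$-modules, with $B_j=0$ for $j<0$. Form $\mathcal F=A\otimes B$: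
$$F_n=\bigoplus_{i+j=n}A_i\otimes B_j,\qquad\vartheta(a\otimes b)=\partial a\otimes b+(-1)^i\,a\otimes\partial b\quad(a\in A_i).$$
Seen from $H$, the factor $B$ is only a complex of abelian groups, and as such it is $\mathbb Z$ plus something contractible. So $H$ should see $A$. Seen from $G$, a map $A_i\otimes B_j\to Q$ is the same as an $H$-map $A_i\to\mathrm{Hom}_{\mathbb ZK}(B_j,Q)$. So the coefficients $Q$ have been replaced by the complex $E=\mathrm{Hom}_{\mathbb ZK}(B,Q)$, and everything depends on what $E$ looks like over $kH$.

Try $K=\langle t\rangle$ infinite cyclic, $B=(\mathbb ZK\xrightarrow{t-1}\mathbb ZK)$ and $Q=kG=kH\otimes\mathbb ZK$. Then $E$ is $E^0=kG\xrightarrow{t-1}kG=E^1$. It is injective with image $kH\otimes(t-1)\mathbb ZK$, and $kH\otimes1$ is a $kH$-complement of that image. So over $kH$ the complex $E$ is the direct sum of a contractible complex and a single copy of $kH$ in degree $1$. The contractible summand contributes a contractible piece to the Hom complex (Step 4 below, with that summand in place of $E$, proves this), and therefore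
$$H^n(\mathrm{Hom}_{kG}(\mathcal F,kG))\cong H^{n-1}(\mathrm{Hom}_{kH}(A,kH)).$$
The defect of $A$ has not been killed; it has been moved one degree up. If we do this $m$ times, so with $K$ free abelian of rank $m$, it moves $m$ degrees. What we need is a $K$ that leaves no copy of $kH$ anywhere in $E$, and the copy above came from $H^1(K,\mathbb ZK)=\mathbb Z$. So we ask for $H^n(K,\mathbb ZK)=0$ for all $n$, which is condition (∗) a second time.

**Proposition 5.1.** Let $K$ satisfy (∗), and let $\varepsilon\colon B\to\mathbb Z$ be a resolution of $\mathbb Z$ by finitely generated projective $\mathbb ZK$-modules ($B_j=0$ for $j<0$). Let $H$ be any group, $A$ any acyclic complex of projective $kH$-modules, $G=H\times K$, and $\mathcal F=A\otimes B$ as above. Then: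

1. $1\otimes\varepsilon\colon\mathcal F|_H\to A$ is a homotopy equivalence of complexes of $kH$-modules.
2. $\mathcal F$ is a totally acyclic complex of projective $kG$-modules.

*Proof.* **Step 1: the terms are projective.** $A_i$ is a summand of a direct sum of copies of $kH$ and $B_j$ of a direct sum of copies of $\mathbb ZK$. So $A_i\otimes B_j$ is a $kG$-summand of some $(kH\otimes\mathbb ZK)^{(Y)}=kG^{(Y)}$, and $F_n$ is $kG$-projective.

**Step 2: what $H$ sees.** This step proves part 1, in a split form that we shall use again. Choose $b_0\in B_0$ with $\varepsilon(b_0)=1$. Let $\tilde B=\ker\varepsilon$, so $\tilde B_j=B_j$ for $j\ge1$ and $\tilde B_0=\ker(\varepsilon\colon B_0\to\mathbb Z)=\partial B_1$. Both $\mathbb Zb_0$ (in degree $0$) and $\tilde B$ are subcomplexes of abelian groups, and $B=\mathbb Zb_0\oplus\tilde B$. The complex $\tilde B$ is acyclic, because $B$ resolves $\mathbb Z$, and it consists of free abelian groups; by Lemma 2.1 it has a $\mathbb Z$-contraction $\tau$. Since $H$ acts only on the factor $A$,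
$$\mathcal F|_H=(A\otimes\mathbb Zb_0)\oplus W\;\cong\;A\oplus W,\qquad W=A\otimes\tilde B,\tag{4}$$
as complexes of $kH$-modules, and under this isomorphism $1\otimes\varepsilon$ is the projection to $A$. On $W$ put $T(a\otimes b)=(-1)^ia\otimes\tau b$ for $a\in A_i$; this is $kH$-linear. Then
$$\vartheta T(a\otimes b)=(-1)^i\partial a\otimes\tau b+a\otimes\partial\tau b,\qquad T\vartheta(a\otimes b)=(-1)^{i-1}\partial a\otimes\tau b+a\otimes\tau\partial b,$$
and the sum is $a\otimes b$. So $W$ is contractible over $kH$, and the projection $1\otimes\varepsilon$ is a homotopy equivalence with inverse $a\mapsto a\otimes b_0$. In particular $\mathcal F$ is acyclic, because $A$ and $W$ are.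

Note also that $W_n$ is a summand of $F_n|_H$, hence $kH$-projective, so the syzygies $W'_n$ of $W$ are projective. With $C_n=\operatorname{im}(A_n\to A_{n-1})$ and $M_n=\operatorname{im}\vartheta_n$, (4) gives
$$M_n|_H\cong C_n\oplus W'_n,\qquad W'_n\text{ projective over }kH.\tag{5}$$

**Step 3: the coefficient complex $E$ is contractible over $kH$.** We have to show that $\mathrm{Hom}_{kG}(\mathcal F,Q)$ is exact for $Q$ projective. If $Q$ is a summand of $Q_1$, then $\mathrm{Hom}_{kG}(\mathcal F,Q)$ is a summand of $\mathrm{Hom}_{kG}(\mathcal F,Q_1)$, so we may take $Q=kG^{(X)}=kH\otimes\mathbb ZK^{(X)}$. Let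
$$E^j=\mathrm{Hom}_{\mathbb ZK}(B_j,Q),\qquad(hf)(b)=h\,f(b),\qquad\delta\colon E^j\to E^{j+1},\quad\delta f=f\circ\partial.$$
Since $H$ and $K$ commute in $G$, $hf$ is again $\mathbb ZK$-linear, so $E$ is a complex of $kH$-modules. Consider
$$kH\otimes\mathrm{Hom}_{\mathbb ZK}(B_j,\mathbb ZK)^{(X)}\to\mathrm{Hom}_{\mathbb ZK}(B_j,kH\otimes\mathbb ZK^{(X)}),\qquad h\otimes(f_x)_x\mapsto\big(b\mapsto h\otimes(f_x(b))_x\big).\tag{6}$$
This map is $kH$-linear, and natural and additive in $B_j$. For $B_j=\mathbb ZK$ both sides are $kH\otimes\mathbb ZK^{(X)}$, by evaluating at $1$, and the map is the identity. So it is an isomorphism for every finitely generated projective $B_j$. (This is where we use finite generation.) With $B^*=\mathrm{Hom}_{\mathbb ZK}(B,\mathbb ZK)$ we have shown $E\cong kH\otimes(B^*)^{(X)}$ as complexes of $kH$-modules.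

The groups $B^{*j}$ are projective right $\mathbb ZK$-modules, hence free abelian, and the cohomology of $B^*$ is $H^*(K,\mathbb ZK)=0$. By Lemma 2.1, $B^*$ has a $\mathbb Z$-contraction. Take the direct sum of copies of it over $X$ and tensor with $kH$: this gives $kH$-maps $s\colon E^j\to E^{j-1}$ with $\delta s+s\delta=1$.

**Step 4: the contraction passes to the Hom complex.** We have
$$\mathrm{Hom}_{kG}(F_n,Q)=\prod_{i+j=n}\mathrm{Hom}_{kH}(A_i,E^j),\qquad\varphi\leftrightarrow(\varphi_{i,j}),\quad\varphi_{i,j}(a)(b)=\varphi(a\otimes b).\tag{7}$$
Evaluating $d\varphi=\varphi\circ\vartheta$ on $a\otimes b$ with $a\in A_i$, $b\in B_j$ gives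
$$(d\varphi)_{i,j}=\varphi_{i-1,j}\circ\partial+(-1)^i\,\delta\circ\varphi_{i,j-1}.\tag{8}$$
Define $S\colon\mathrm{Hom}_{kG}(F_n,Q)\to\mathrm{Hom}_{kG}(F_{n-1},Q)$ by $(S\varphi)_{i,j}=(-1)^i\,s\circ\varphi_{i,j+1}$. It is defined component by component, so the infinite product in (7) causes no trouble. By (8),
$$(dS\varphi)_{i,j}=(S\varphi)_{i-1,j}\,\partial+(-1)^i\delta\,(S\varphi)_{i,j-1}=(-1)^{i-1}s\,\varphi_{i-1,j+1}\,\partial+\delta s\,\varphi_{i,j},$$
$$(Sd\varphi)_{i,j}=(-1)^is\,(d\varphi)_{i,j+1}=(-1)^is\,\varphi_{i-1,j+1}\,\partial+s\delta\,\varphi_{i,j}.$$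
The first terms cancel and the others add up to $(\delta s+s\delta)\varphi_{i,j}=\varphi_{i,j}$. So $dS+Sd=1$ and $\mathrm{Hom}_{kG}(\mathcal F,Q)$ is exact. Together with Steps 1 and 2, this proves part 2. $\blacksquare$

Observe that nothing was assumed about $A$ beyond being an acyclic complex of projectives. The second group repairs any defect.

## 6. The counterexample over $F\times F$

**Theorem 6.1.** Let $H,K$ satisfy (∗) (for example $H=K=F$, Thompson's group), let $G=H\times K$, let $A$ be the complex of Section 4, let $\mathcal F=A\otimes B$ as in Proposition 5.1, and let $M_n=\operatorname{im}\vartheta_n$. Then every $M_n$ is a Gorenstein projective $kG$-module, but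
$$\mathrm{Ext}^1_{kH}(M_{-1}|_H,kH)\cong k\ne0.$$
So $M_{-1}|_H$ is not a Gorenstein projective $kH$-module. With $k=\mathbb Z$: Gorenstein projectivity is not subgroup-closed; it already fails for $G=F\times F$ and $H=F\times1$.

*Proof.* **Step 1: over $G$.** By Proposition 5.1(2), $\mathcal F$ is totally acyclic over $kG$, so every $M_n$ is Gorenstein projective.

**Step 2: over $H$.** By Proposition 5.1(1), $\mathrm{Hom}_{kH}(\mathcal F,kH)$ is homotopy equivalent to $\mathrm{Hom}_{kH}(A,kH)$. By Lemma 4.1 it has cohomology $k$ in degree $0$ and $0$ elsewhere. The restriction $\mathcal F|_H$ is an acyclic complex of projective $kH$-modules with syzygies $M_n|_H$, so (1) applies over $kH$ and gives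
$$\mathrm{Ext}^i_{kH}(M_n,kH)=\begin{cases}k&i=-n\\0&i\neq-n\end{cases}\qquad(i\ge1).\tag{9}$$
Take $n=-1$ and $i=1$. Since $\mathrm{Ext}^1$ from a Gorenstein projective module to a projective module vanishes, $M_{-1}|_H$ is not Gorenstein projective. $\blacksquare$

By (5), $M_{-1}|_H$ is the module $C_{-1}$ of Section 4 plus a projective. So the class in $\mathrm{Ext}^1$ is the one computed there by hand.

## 7. Which groups $H$ have the restriction property

Section 3 showed that no failure is possible over $H$ if all acyclic complexes of projective $kH$-modules are totally acyclic. Since Proposition 5.1 accepts any $A$, the converse holds, and a single overgroup detects it.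

**Theorem 7.1.** Fix any group $K$ satisfying (∗), e.g. $K=F$. For a group $H$ the following are equivalent:

* (a) every acyclic complex of projective $kH$-modules is totally acyclic;
* (b) for every group $G\ge H$ and every Gorenstein projective $kG$-module $M$, $M|_H$ is Gorenstein projective;
* (c) for every Gorenstein projective $k[H\times K]$-module $M$, $M|_H$ is Gorenstein projective.

Moreover, for every syzygy $N$ of an acyclic complex of projective $kH$-modules there are a Gorenstein projective $k[H\times K]$-module $M$ and projective $kH$-modules $P,P'$ with $M|_H\oplus P\cong N\oplus P'$.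

*Proof.* **Step 1: (a) implies (b), and (b) implies (c).** A totally acyclic complex for $M$ over $kG$ restricts to an acyclic complex of projective $kH$-modules, which is totally acyclic by (a). And (c) is a special case of (b).

**Step 2: (c) implies (a).** Let $A$ be an acyclic complex of projective $kH$-modules, and form $\mathcal F=A\otimes B$. By Proposition 5.1(2) all $M_n$ are Gorenstein projective over $k[H\times K]$, so by (c) all $M_n|_H$ are Gorenstein projective. Hence $\mathrm{Ext}^1_{kH}(M_n,Q)=0$ for all $n\in\mathbb Z$ and all projective $Q$. By (1) this group is $H^{n+1}(\mathrm{Hom}_{kH}(\mathcal F,Q))$, and $n$ is arbitrary, so $\mathrm{Hom}_{kH}(\mathcal F,Q)$ is exact. By Proposition 5.1(1), the complex $\mathrm{Hom}_{kH}(A,Q)$ is homotopy equivalent to it, so it is exact as well.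

**Step 3: the last claim.** Let $N=C_n=\operatorname{im}(A_n\to A_{n-1})$ for an acyclic complex $A$ of projectives. By (5), the Gorenstein projective module $M=M_n$ satisfies $M|_H\cong N\oplus W'_n$ with $W'_n$ projective. So we may take $P'=W'_n$ and $P=0$. $\blacksquare$

## 8. Projective dimensions of the restricted syzygies

A module has *Gorenstein projective dimension* at most $m$ if it has a resolution of length $m$ by Gorenstein projective modules. For example, $\mathbb Z$ over $\mathbb ZC$ with $C$ infinite cyclic has Gorenstein projective dimension $1$: it is at most $1$ by the resolution in Section 1, and not $0$ since $\mathrm{Ext}^1_{\mathbb ZC}(\mathbb Z,\mathbb ZC)\ne0$.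

**Theorem 8.1.** In Theorem 6.1, $M_n|_H$ is projective for $n\ge0$, and $M_{-n}|_H$ has projective dimension exactly $n$ for $n\ge1$. The Gorenstein projective $kG$-module $N=\bigoplus_{n\ge1}M_{-n}$ has restriction $N|_H$ of infinite Gorenstein projective dimension.

*Proof.* **Step 1: upper bounds.** By (5), $M_n|_H$ is $C_n$ plus a projective. As $A_i=0$ for $i>0$, we have $C_n=0$ for $n>0$. The map $A_0\to A_{-1}$ is injective, so $C_0\cong A_0$ is projective. For $n\ge1$ the sequence
$$0\to A_0\to A_{-1}\to\cdots\to A_{-n}\to C_{-n}\to0$$
is exact, so $\mathrm{pd}\,C_{-n}\le n$.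

**Step 2: equality.** By (9), $\mathrm{Ext}^n_{kH}(M_{-n},kH)\cong k\ne0$ for $n\ge1$, so the projective dimension is not smaller than $n$.

**Step 3: the direct sum.** $N$ is a syzygy of a direct sum of shifts of $\mathcal F$. This is totally acyclic, because $\mathrm{Hom}$ out of a direct sum is a product of exact complexes. So $N$ is Gorenstein projective over $kG$. By (9),
$$\mathrm{Ext}^i_{kH}(N,kH)=\prod_{n\ge1}\mathrm{Ext}^i_{kH}(M_{-n},kH)\cong k\ne0\quad\text{for every }i\ge1.$$
Suppose $0\to L_m\to\cdots\to L_0\to N|_H\to0$ were exact with all $L_j$ Gorenstein projective. Split it into short exact sequences $0\to V_{j+1}\to L_j\to V_j\to0$ with $V_0=N|_H$ and $V_m=L_m$. Since $\mathrm{Ext}^l_{kH}(L_j,kH)=0$ for $l\geq1$, we get $\mathrm{Ext}^{l}_{kH}(V_j,kH)\cong\mathrm{Ext}^{l-1}_{kH}(V_{j+1},kH)$ for $l\ge2$. Hence $\mathrm{Ext}^i_{kH}(N,kH)\cong\mathrm{Ext}^{i-m}_{kH}(L_m,kH)=0$ for $i>m$, a contradiction. $\blacksquare$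

## 9. Overgroups of $H\times K$, including $F$ itself

**Theorem 9.1.** Let $G$ be a group containing a subgroup $G_0=H\times K$ with $H,K$ satisfying (∗). Then some Gorenstein projective $kG$-module is not Gorenstein projective over $kH$. This applies to $G=F$, because the elements of $F$ supported in $[0,\frac12]$ and those supported in $[\frac12,1]$ form commuting copies of $F$ generating $F\times F$.

*Proof.* **Step 1: induction preserves total acyclicity.** Let $\mathcal F$ and $M_{-1}$ be as in Theorem 6.1 for $G_0$. As $kG$ is free as a right $kG_0$-module, $kG\otimes_{kG_0}\mathcal F$ is an acyclic complex of projective $kG$-modules. For $Q$ projective over $kG$,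
$$\mathrm{Hom}_{kG}(kG\otimes_{kG_0}\mathcal F,Q)=\mathrm{Hom}_{kG_0}(\mathcal F,Q|_{G_0})$$
is exact, because $Q|_{G_0}$ is projective. So $M'=kG\otimes_{kG_0}M_{-1}$ is Gorenstein projective over $kG$.

**Step 2: the class in $\mathrm{Ext}^1$ survives.** The set $G\setminus G_0$ is stable under left and right multiplication by $G_0$, so $kG=kG_0\oplus k[G\setminus G_0]$ as $kG_0$-bimodules. Hence $M_{-1}$ is a $kG_0$-summand of $M'$, and $\mathrm{Ext}^1_{kH}(M',kH)$ contains $\mathrm{Ext}^1_{kH}(M_{-1},kH)\cong k\ne0$ as a direct summand. So $M'|_H$ is not Gorenstein projective.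

**Step 3: the case $G=F$.** Conjugating with $x\mapsto x/2$ identifies $F$ with the group of elements of $F$ supported in $[0,\frac12]$: the slopes do not change, and dyadic breakpoints go to dyadic breakpoints. The map $x\mapsto(x+1)/2$ does the same for $[\frac12,1]$. Elements of the two groups commute, since their supports overlap at most in the fixed point $\frac12$, and the groups intersect trivially. So they generate a copy of $F\times F$ in $F$. $\blacksquare$

## 10. Gorenstein flat and PGF modules

In this section and the next, $k=\mathbb Z$.

**Definition.** A module is *Gorenstein flat* (resp. *projectively coresolved Gorenstein flat*, *PGF*) if it is a syzygy of an acyclic complex $\mathcal F$ of flat (resp. projective) modules such that $I\otimes_R\mathcal F$ is exact for all injective right modules $I$.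

A PGF module is Gorenstein flat, as projectives are flat. We need one fact about injectives. *Every injective right $\mathbb ZG$-module is a summand of some $I=\mathrm{Hom}_{\mathbb Z}(\mathbb ZG,D)$ with $D$ divisible and $(\varphi g)(x)=\varphi(gx)$.* Indeed, embed the injective module $J$, as an abelian group, in a divisible group $D$, and send $y\in J$ to $x\mapsto yx$. This is an injective map $J\to I$ of right modules, and it splits because $J$ is injective. Such modules $I$ are themselves injective, since $\mathrm{Hom}_{\mathbb ZG}(-,I)\cong\mathrm{Hom}_{\mathbb Z}(-,D)$ is exact.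

For an example, take the complex $\mathcal F$ over $\mathbb ZC_4$ of Section 1. As each $F_n$ is free of rank one, $\varphi\otimes v\mapsto(f\mapsto\varphi(f(v)))$ is an isomorphism $I\otimes_{\mathbb ZG}F_n\cong\mathrm{Hom}_{\mathbb Z}(\mathrm{Hom}_{\mathbb ZG}(F_n,\mathbb ZG),D)$, natural in $F_n$. So $I\otimes_{\mathbb ZG}\mathcal F$ is exact, because the dual of $\mathcal F$ is exact and $D$ is divisible. Hence $\mathbb Z$ is PGF over $\mathbb ZC_4$.

**Theorem 10.1.** In Proposition 5.1 (with $k=\mathbb Z$) the syzygies of $\mathcal F$ are PGF over $\mathbb ZG$. In Theorem 6.1, $M_{-1}$ is PGF over $\mathbb ZG$ but $M_{-1}|_H$ is not Gorenstein flat. So neither property is subgroup-closed.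

*Proof.* **Step 1: $I\otimes_{\mathbb ZK}B$ is contractible over $\mathbb ZH$.** Let $I=\mathrm{Hom}_{\mathbb Z}(\mathbb ZG,D)$ with $D$ divisible. For finitely generated projective $B_j$ consider
$$I\otimes_{\mathbb ZK}B_j\to\mathrm{Hom}_{\mathbb Z}(\mathrm{Hom}_{\mathbb ZK}(B_j,\mathbb ZG),D),\qquad\varphi\otimes b\mapsto(f\mapsto\varphi(f(b))).\tag{10}$$
It is well defined: for $\kappa\in K$, both $\varphi\kappa\otimes b$ and $\varphi\otimes\kappa b$ go to $f\mapsto\varphi(\kappa f(b))$. It is a map of right $\mathbb ZH$-modules, where $(\varphi\otimes b)h=\varphi h\otimes b$ on the left (well defined since $H$ and $K$ commute) and $(\psi h)(f)=\psi(hf)$ on the right: $\varphi h\otimes b$ goes to $f\mapsto\varphi(h f(b))$. It is natural and additive in $B_j$. For $B_j=\mathbb ZK$ both sides are $\mathrm{Hom}_{\mathbb Z}(\mathbb ZG,D)$ and the map is the identity. So (10) is an isomorphism. By Step 3 of the proof of Proposition 5.1, with $X$ a point, $\mathrm{Hom}_{\mathbb ZK}(B,\mathbb ZG)$ is contractible over $\mathbb ZH$. Hence $I\otimes_{\mathbb ZK}B$ is a contractible complex of right $\mathbb ZH$-modules,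 with a contraction $\sigma$ say.

**Step 2: the syzygies of $\mathcal F$ are PGF.** The maps $y\otimes(a\otimes b)\mapsto(-1)^{ij}(y\otimes b)\otimes a$, for $a\in A_i$, $b\in B_j$, give isomorphisms $I\otimes_{\mathbb ZG}(A_i\otimes B_j)\cong(I\otimes_{\mathbb ZK}B_j)\otimes_{\mathbb ZH}A_i$. On the right side use the differential
$$(y\otimes b)\otimes a\mapsto(y\otimes\partial b)\otimes a+(-1)^j(y\otimes b)\otimes\partial a.$$
The signs match. The term with $\partial a$ receives $(-1)^{(i-1)j}=(-1)^{ij}(-1)^j$, and the term with $\partial b$ receives $(-1)^i(-1)^{i(j-1)}=(-1)^{ij}$. So $I\otimes_{\mathbb ZG}\mathcal F\cong(I\otimes_{\mathbb ZK}B)\otimes_{\mathbb ZH}A$. This complex is contracted by $\sigma\otimes1$: in the sum of the two composites with the differential, the terms $(-1)^j\sigma(y\otimes b)\otimes\partial a$ and $(-1)^{j+1}\sigma(y\otimes b)\otimes\partial a$ cancel, and what remains is the identity. So $I\otimes_{\mathbb ZG}\mathcal F$ is exact, and hence so is $J\otimes_{\mathbb ZG}\mathcal F$ for every summand $J$ of $I$, that is, for every injective right module $J$. As $\mathcal F$ is an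 acyclic complex of projectives, its syzygies are PGF.

**Step 3: over $H$ a Tor group survives.** Let $A$ be as in Theorem 6.1, and let $I=\mathrm{Hom}_{\mathbb Z}(\mathbb ZH,\mathbb Q/\mathbb Z)$, an injective right $\mathbb ZH$-module. As for (10), the map $\varphi\otimes a\mapsto(f\mapsto\varphi(f(a)))$ is a natural isomorphism for finitely generated projective $A_i$. Together with (3) it gives
$$I\otimes_{\mathbb ZH}A\cong\mathrm{Hom}_{\mathbb Z}(\mathrm{Hom}_{\mathbb ZH}(A,\mathbb ZH),\mathbb Q/\mathbb Z)\cong\mathrm{Hom}_{\mathbb Z}(P,\mathbb Q/\mathbb Z).$$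
Since $\mathbb Q/\mathbb Z$ is divisible, its homology in degree $0$ is $\mathrm{Hom}_{\mathbb Z}(H_0(P),\mathbb Q/\mathbb Z)=\mathbb Q/\mathbb Z$. By Proposition 5.1(1), $I\otimes_{\mathbb ZH}\mathcal F$ is homotopy equivalent to $I\otimes_{\mathbb ZH}A$. Since $\cdots\to F_0\to F_{-1}\to M_{-1}\to0$ is a projective resolution over $\mathbb ZH$,
$$\mathrm{Tor}_1^{\mathbb ZH}(I,M_{-1})=H_0(I\otimes_{\mathbb ZH}\mathcal F)\cong\mathbb Q/\mathbb Z\ne0.$$
On the other hand, let $V$ be Gorenstein flat, a syzygy of $\mathcal F'$. The left half of $\mathcal F'$ is a flat resolution of $V$, so it computes $\mathrm{Tor}_1(I,V)$ as a homology group of $I\otimes\mathcal F'$, and that is $0$. So $M_{-1}|_H$ is not Gorenstein flat, hence not PGF, while $M_{-1}$ is both over $\mathbb ZG$ by Step 2. $\blacksquare$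

## 11. Cofibrant modules

**Definition.** Let $B(G,\mathbb Z)$ be the module of functions $G\to\mathbb Z$ with finitely many values, with $(gf)(x)=f(g^{-1}x)$. A $\mathbb ZG$-module $M$ is *cofibrant* if $M\otimes B(G,\mathbb Z)$, with diagonal action, is $\mathbb ZG$-projective.

If $G$ is finite, then $B(G,\mathbb Z)\cong\mathbb ZG$, so the trivial module $\mathbb Z$ is cofibrant over $\mathbb ZC_4$; it is also Gorenstein projective there, as we saw. We shall use the standard fact that *if $V$ is a projective $\mathbb ZH$-module and $L$ is a $\mathbb ZH$-module that is free abelian, then $V\otimes L$ with diagonal action is projective.* It suffices to see it for $V=\mathbb ZH$. There $h\otimes l\mapsto h\otimes h^{-1}l$ is an isomorphism from $\mathbb ZH\otimes L$ to $\mathbb ZH\otimes L_0$, where $L_0$ is the group $L$ with trivial action, and $\mathbb ZH\otimes L_0$ is a free module.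

**Corollary 11.1.** In Theorem 6.1 (with $k=\mathbb Z$), $M=M_{-1}$ is Gorenstein projective but not cofibrant. So these classes differ in general.

*Proof.* **Step 1: pass to $H$.** Suppose $M$ is cofibrant. Restricting functions from $G$ to the coset $H$ of $G=\bigsqcup Hx$ is an $H$-map $B(G,\mathbb Z)\to B(H,\mathbb Z)$, and extension by zero is an $H$-map back which splits it. So $B(H,\mathbb Z)$ is a $\mathbb ZH$-summand of $B(G,\mathbb Z)|_H$, and $M\otimes B(H,\mathbb Z)$ is $\mathbb ZH$-projective.

**Step 2: an exact sequence with projective middle term.** The inclusion of the constant functions gives an exact sequence $0\to\mathbb Z\to B(H,\mathbb Z)\to\bar B\to0$ of $\mathbb ZH$-modules, split over $\mathbb Z$ by evaluation at $1$. By Nöbeling's theorem $B(H,\mathbb Z)$ is free abelian; $\bar B$ is a summand of it as an abelian group, so it is free abelian too. Because of the $\mathbb Z$-splitting,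
$$0\to M\to M\otimes B(H,\mathbb Z)\to M\otimes\bar B\to0$$
is an exact sequence of $\mathbb ZH$-modules. Its middle term is projective by Step 1.

**Step 3: dimension count.** By Theorem 8.1, $\mathrm{pd}_{\mathbb ZH}M=1$; take a resolution $0\to V_1\to V_0\to M\to0$ by projective $\mathbb ZH$-modules. Tensoring with the free abelian group $\bar B$ keeps it exact, and $V_1\otimes\bar B$, $V_0\otimes\bar B$ are projective by the fact above. So $\mathrm{pd}_{\mathbb ZH}(M\otimes\bar B)\le1$. The long exact sequence of Step 2 then gives
$$\mathrm{Ext}^1_{\mathbb ZH}(M,-)\cong\mathrm{Ext}^2_{\mathbb ZH}(M\otimes\bar B,-)=0.$$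
This says that $M|_H$ is projective, contradicting $\mathrm{pd}_{\mathbb ZH}M=1$. So $M$ is not cofibrant; it is Gorenstein projective by Theorem 6.1. $\blacksquare$
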